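\title{Taylor series on fibers do not determine the closed algebra generated by smooth functions}

\begin{abstract}
Let $\Psi\colon\mathbb{R}^d\to\mathbb{R}^r$ be smooth and let $A(\Psi)$ be the closure in $C^\infty(\mathbb{R}^d)$ of the polynomials in the components of $\Psi$. If $f\in A(\Psi)$, then along each fiber of $\Psi$ the Taylor series of $f$ are obtained from those of $\Psi$ by substitution into a single formal power series. We show that this necessary condition is not sufficient, for any $d,r\ge1$: a function satisfying it need not be a limit of polynomials in $\Psi$ even in $C^{2,\alpha}$, and the defect can be infinite-dimensional. For $r=1$ the order is sharp, since the condition always gives approximation in $C^2$. For $r\ge2$ approximation can fail already in $C^{1,\alpha}$.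
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $d,r\ge1$ and $\Psi=(\psi_1,\dots,\psi_r)\in C^\infty(\mathbb{R}^d,\mathbb{R}^r)$. Put
\[
\mathbb{R}[\Psi]=\{p\circ\Psi : p\in\mathbb{R}[X_1,\dots,X_r]\},
\]
and let $A(\Psi)$ be the closure of $\mathbb{R}[\Psi]$ in $C^\infty(\mathbb{R}^d)=C^\infty(\mathbb{R}^d,\mathbb{R})$ for the usual Fr\'echet topology of uniform convergence of all derivatives on compact sets. Thus $f\in A(\Psi)$ if and only if $p_n\circ\Psi\to f$ in $C^\infty(\mathbb{R}^d)$ for some real polynomials $p_n$. Which functions belong to $A(\Psi)$?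

If only the values had to converge, the Stone--Weierstrass theorem would give the answer: $f$ must be constant on each fiber $\Psi^{-1}(b)$, and nothing else is needed. Convergence of derivatives imposes more. For $\psi(x)=x^3$ on the line the fibers are points, yet $F'(0)=0$ for every $F\in A(\psi)$, so $x\notin A(\psi)$. The natural way to record all conditions of this kind is through Taylor series.

For $a\in\mathbb{R}^d$ and $f\in C^\infty(\mathbb{R}^d)$ let $T_af\in\mathbb{R}[[y_1,\dots,y_d]]$ be the Taylor series of $f$ at $a$, in powers of $y=x-a$, and let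
\[
T'_a\Psi=\bigl(T_a(\psi_1-\psi_1(a)),\dots,T_a(\psi_r-\psi_r(a))\bigr).
\]
These $r$ series have no constant term, so $q\circ T'_a\Psi$ is a well-defined formal power series for every $q\in\mathbb{R}[[X_1,\dots,X_r]]$. If $p$ is a polynomial and $\Psi(a)=b$, then $T_a(p\circ\Psi)=q\circ T'_a\Psi$ with $q(X)=p(b+X)$, and $q$ depends only on $b$, not on the point $a$ of the fiber. This suggests the definition
\[
\widehat A(\Psi)=\bigcap_{b\in\operatorname{im}\Psi}\bigl\{f\in C^\infty(\mathbb{R}^d)\ :\ \exists\, q\in\mathbb{R}[[X_1,\dots,X_r]]\ \ \forall a\in\Psi^{-1}(b):\ T_af=q\circ T'_a\Psi\bigr\}.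
\]
So $f\in\widehat A(\Psi)$ means that along each single fiber, to infinite order, $f$ looks like a smooth function of $\Psi$. Adding and multiplying the series $q$ shows that $\widehat A(\Psi)$ is an algebra. It is known that $A(\Psi)\subset\widehat A(\Psi)$; we include a short proof in Proposition~\ref{prop:fiber}. The conjecture we address is posed in \cite{asf}; it concerns the finitely generated case and is a sharper form equivalent to Nachbin's conjecture. It asserts that
\begin{equation}\label{eq:conj}
A(\Psi)=\widehat A(\Psi)\qquad\text{for every }\Psi\in C^\infty(\mathbb{R}^d,\mathbb{R}^r).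
\end{equation}
The equality is the exact analogue of the Stone--Weierstrass description, with values replaced by Taylor series, and it holds in the first cases one tries (Examples~\ref{ex:powers} and~\ref{ex:monotone}).

\subsection{Results}
The conjecture is false for every pair $(d,r)$, already for one function of one variable. The $C^k$- and $C^{k,\alpha}$-topologies below are those of convergence on compact sets; they are recalled in Section~\ref{sec:prelim}.

\begin{theorem}\label{thm:counter}
For all $d,r\ge1$ there are $\Psi\in C^\infty(\mathbb{R}^d,\mathbb{R}^r)$ and $f\in\widehat A(\Psi)\setminus A(\Psi)$. Moreover, for every $\alpha\in(0,1]$ the function $f$ is not a limit of elements of $\mathbb{R}[\Psi]$ in the $C^{2,\alpha}$-topology; in particular it is not such a limit in $C^3$.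
\end{theorem}

\begin{theorem}\label{thm:defect}
For the map $\Psi$ constructed in the proof of Theorem~\ref{thm:counter}, the quotient $\widehat A(\Psi)/A(\Psi)$ is infinite-dimensional. If $d=r=1$, if $\psi,f$ is the pair constructed there and $G\in C^\infty(\mathbb{R})$, then $G\circ f\in\widehat A(\psi)$ always, and $G\circ f\in A(\psi)$ if and only if $G^{(j)}(0)=0$ for all $j\ge1$.
\end{theorem}

For one generator the order of differentiability in Theorem~\ref{thm:counter} cannot be lowered.

\begin{theorem}\label{thm:C2}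
Let $r=1$, $d\ge1$, and let $\psi\in C^\infty(\mathbb{R}^d)$ be arbitrary. Then every $f\in\widehat A(\psi)$ lies in the closure of $\mathbb{R}[\psi]$ in $C^2(\mathbb{R}^d)$.
\end{theorem}

\begin{theorem}\label{thm:two}
For all $r\ge2$ and $d\ge1$ there are $\Psi\in C^\infty(\mathbb{R}^d,\mathbb{R}^r)$ and $f\in\widehat A(\Psi)$ such that, for every $\alpha\in(0,1]$, $f$ is not in the closure of $\mathbb{R}[\Psi]$ in the $C^{1,\alpha}$-topology; in particular it is not in the closure in $C^2$.
\end{theorem}

We do not settle whether, for $r\ge2$, $\widehat A(\Psi)$ always lies in the $C^1$-closure of $\mathbb{R}[\Psi]$.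

The definition of $\widehat A(\Psi)$ treats the fibers one at a time. Both counterexamples rest on a chain of infinitely many fibers, accumulating at a fiber where everything is flat, along which one number is handed on with summable error; a continuous linear functional reads off that number at the end of the chain. Section~\ref{sec:prelim} collects the tools, Sections~\ref{sec:counter} and~\ref{sec:defect} prove Theorems~\ref{thm:counter} and~\ref{thm:defect}, Section~\ref{sec:C2} proves Theorem~\ref{thm:C2}, and Section~\ref{sec:two} proves Theorem~\ref{thm:two}. The last two sections are independent of each other and of Section~\ref{sec:defect}.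

\section{Tools and first examples}\label{sec:prelim}

\subsection{Topologies and standard facts}
For a closed ball $K\subset\mathbb{R}^d$, an integer $k\ge0$ and $\alpha\in(0,1]$ put
\[
\|F\|_{C^k(K)}=\max_{|\beta|\le k}\sup_K|\partial^\beta F|,\qquad [u]_{\alpha,K}=\sup_{x\ne x'\in K}\frac{|u(x)-u(x')|}{|x-x'|^\alpha},
\]
and $\|F\|_{C^{k,\alpha}(K)}=\|F\|_{C^k(K)}+\max_{|\beta|=k}[\partial^\beta F]_{\alpha,K}$. The $C^k$- and $C^{k,\alpha}$-topologies are defined by these seminorms as $K$ runs over all closed balls. By the mean value theorem $[u]_{\alpha,K}\le(\operatorname{diam}K)^{1-\alpha}\sup_K|\nabla u|$, so convergence in $C^{k+1}$ implies convergence in $C^{k,\alpha}$. A smooth function is \emph{flat} at $a$ if $T_au=0$. We use the following textbook facts.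
\begin{itemize}
\item[(F1)] If $u\in C^\infty((0,\infty))$ and $u^{(k)}(x)\to0$ as $x\to0^+$ for every $k\ge0$, then $u$, extended by $0$ to $(-\infty,0]$, is smooth on $\mathbb{R}$.
\item[(F2)] Polynomials are dense in $C^\infty(\mathbb{R}^r)$.
\item[(F3)] If $g$ is smooth near $b=\Psi(a)$, then $T_a(g\circ\Psi)=(T_bg)\circ T'_a\Psi$.
\item[(F4)] (Sard) If $W\subset\mathbb{R}^d$ is open and $F\in C^\infty(W)$, then $F(\{x:\nabla F(x)=0\})$ has Lebesgue measure zero.
\item[(F5)] (Borel) Every series in $\mathbb{R}[[X]]$ is the Taylor series at $0$ of some $g\in C^\infty(\mathbb{R})$.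
\end{itemize}
By (F3), if $f=g\circ\Psi$ near every point of $\Psi^{-1}(b)$ with one function $g$ smooth near $b$, then $q=T_bg$ verifies the condition over $b$ in the definition of $\widehat A(\Psi)$. Throughout,
\[
\omega(s)=e^{-1/s}\quad(s>0),\qquad \omega(s)=0\quad(s\le0).
\]
This function is smooth and flat at $0$, and it maps $(0,\infty)$ diffeomorphically onto $(0,1)$ with inverse $\omega^{-1}(t)=-1/\log t$.

\begin{lemma}\label{lem:comp}
If $W\supset\operatorname{im}\Psi$ is open and $g\in C^\infty(W)$, then $g\circ\Psi\in A(\Psi)$.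
\end{lemma}

\begin{proof}
Let $K$ be a closed ball. Multiplying $g$ by a cutoff function gives $\tilde g\in C^\infty(\mathbb{R}^r)$ equal to $g$ near the compact set $\Psi(K)$. Take polynomials $p_n\to\tilde g$ by (F2). By the chain rule, a derivative of order at most $k$ of $(p_n-\tilde g)\circ\Psi$ at $x\in K$ is a sum of derivatives of order at most $k$ of $p_n-\tilde g$ at $\Psi(x)$ with coefficients bounded on $K$. Hence $\|p_n\circ\Psi-g\circ\Psi\|_{C^k(K)}\to0$ for every $k$.
\end{proof}

\begin{lemma}\label{lem:cut}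
Let $u\in C^\infty(\mathbb{R})$ be flat at $0$, let $\zeta\in C_c^\infty(\mathbb{R})$ equal $1$ near $0$, and put $u_\delta(x)=(1-\zeta(x/\delta))u(x)$. Then $u_\delta=0$ near $0$, and $u_\delta\to u$ in $C^\infty(\mathbb{R})$ as $\delta\to0^+$.
\end{lemma}

\begin{proof}
The function $u-u_\delta=\zeta(\cdot/\delta)u$ is supported in $|x|\le C\delta$. There $|u^{(j)}|=O(\delta^{k+1})$ for $j\le k$ by Taylor's formula, and each derivative falling on $\zeta(\cdot/\delta)$ costs a factor $\delta^{-1}$. So the $k$-th derivative of $u-u_\delta$ is $O(\delta)$.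
\end{proof}

\subsection{Fiber functionals}
A \emph{fiber functional} over $b\in\operatorname{im}\Psi$ is a finite linear combination of the maps $F\mapsto\partial^\beta F(a)$, $a\in\Psi^{-1}(b)$, that vanishes on $\mathbb{R}[\Psi]$. Examples are $F(a)-F(a')$ when $\Psi(a)=\Psi(a')$, and $F'(0)$ for $\psi=x^3$.

\begin{proposition}\label{prop:fiber}
A function $f\in C^\infty(\mathbb{R}^d)$ lies in $\widehat A(\Psi)$ if and only if every fiber functional vanishes at $f$. In particular $A(\Psi)\subset\widehat A(\Psi)$.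
\end{proposition}

\begin{proof}
Fix $b$. Let $\mathcal{P}_N$ be the space of polynomials of degree at most $N$ in $X_1,\dots,X_r$, let $\pi_N$ denote truncation of a series at degree $N$, and let $j^NF$ be the family of numbers $\partial^\beta F(a)$ with $a\in\Psi^{-1}(b)$, $|\beta|\le N$. Put $Q_N=\{q\in\mathcal{P}_N: j^Nf=j^N(q(\Psi-b))\}$. Since $T'_a\Psi$ has no constant term, the terms of $q$ of degree greater than $N$ do not affect the terms of $q\circ T'_a\Psi$ of degree at most $N$. Therefore a series $q$ satisfies the condition over $b$ if and only if $\pi_Nq\in Q_N$ for all $N$; we have $\pi_NQ_M\subset Q_N$ for $M\ge N$; and $E_N=j^N\mathbb{R}[\Psi]$ is the image of $\mathcal{P}_N$, hence finite-dimensional.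

If such a series $q$ exists and $\lambda$ is a fiber functional over $b$ of order at most $N$, then $\lambda(f)=\lambda\bigl((\pi_Nq)(\Psi-b)\bigr)=0$. Conversely, suppose that all fiber functionals over $b$ vanish at $f$. If $j^Nf\notin E_N$, consider the finite-dimensional space $E_N+\mathbb{R}\,j^Nf$. The coordinate functionals separate its points, so they span its dual, and some finite combination of them vanishes on $E_N$ but not at $j^Nf$. This is a fiber functional with $\lambda(f)\neq0$, a contradiction. So each $Q_N$ is a nonempty affine subspace of $\mathcal{P}_N$. For fixed $N$ the nonempty affine subspaces $\pi_NQ_M$, $M\ge N$, decrease, hence equal a fixed $Q'_N$ for large $M$. Taking $M$ large for both $N$ and $N+1$ gives $\pi_NQ'_{N+1}=Q'_N$. Choose $q_0\in Q'_0$ and inductively $q_{N+1}\in Q'_{N+1}$ with $\pi_Nq_{N+1}=q_N$; the $q_N$ are the truncations of the required series.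

Fiber functionals are continuous on $C^\infty(\mathbb{R}^d)$, so they vanish on $A(\Psi)$.
\end{proof}

By the Hahn--Banach theorem, $A(\Psi)$ is the common kernel of \emph{all} continuous linear functionals that vanish on $\mathbb{R}[\Psi]$. So \eqref{eq:conj} says that the fiber functionals alone detect every function outside $A(\Psi)$, and to refute it we must exhibit a continuous $\Lambda$ with $\Lambda=0$ on $\mathbb{R}[\Psi]$ and $\Lambda(f)\ne0$ for some $f\in\widehat A(\Psi)$.

\subsection{Cases of equality}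

\begin{example}\label{ex:powers}
Let $d=r=1$. For $\psi=x^2$, every $f\in\widehat A(\psi)$ is constant on the fibers $\{a,-a\}$, hence even. Conversely, if $f$ is even and $p_n\to f$ in $C^\infty(\mathbb{R})$, then the polynomials $\frac12(p_n(x)+p_n(-x))$ in $x^2$ converge to $f$. So $A(\psi)=\widehat A(\psi)$.

For $\psi=x^3$, let $f\in\widehat A(\psi)$, so $T_0f=q(y^3)$. Take $g$ with $T_0g=q$ by (F5). Then $u=f-g\circ\psi$ is flat at $0$. Each $u_\delta$ of Lemma~\ref{lem:cut} vanishes near $0$, so $t\mapsto u_\delta(t^{1/3})$ is smooth and $u_\delta\in A(\psi)$ by Lemma~\ref{lem:comp}. Hence $u$ and $f$ lie in $A(\psi)$, and again equality holds.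
\end{example}

\begin{example}\label{ex:monotone}
Let $\psi=0$ on $(-\infty,0]$ and $\psi'>0$ on $(0,\infty)$, and let $L=\sup\psi$. If $f\in\widehat A(\psi)$, then $f$ is constant on the fiber $(-\infty,0]$, so $u=f-f(0)$ is flat at $0$. The function $g_\delta$ equal to $u_\delta\circ(\psi|_{(0,\infty)})^{-1}$ on $(0,L)$ and to $0$ on $(-\infty,0]$ vanishes near $0$, so it is smooth on $(-\infty,L)$, and $u_\delta=g_\delta\circ\psi$. Thus $f\in A(\psi)$, and equality holds. For instance $\omega\in A(\omega\circ\omega)$, although $\omega=\omega^{-1}\circ(\omega\circ\omega)$ on $(0,\infty)$ and $\omega^{-1}$ has infinite slope at $0$.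
\end{example}

In both examples the singular value is removed by cutting off in the variable $x$, which is allowed because $x$ is a smooth function of $\psi$ away from the singular fiber. When $\psi$ oscillates, the cutoff must be made in the variable $t=\psi(x)$ and is then felt at all points of each fiber. This is where \eqref{eq:conj} breaks down.

\subsection{Reduction to one variable}

\begin{lemma}\label{lem:reduce}
Let $\Psi_0\in C^\infty(\mathbb{R},\mathbb{R}^{r_0})$, $f_0\in C^\infty(\mathbb{R})$, $d\ge1$, $r\ge r_0$, and put $\Psi(x)=(\Psi_0(x_1),0,\dots,0)\in\mathbb{R}^r$, $f(x)=f_0(x_1)$ for $x\in\mathbb{R}^d$. If $f_0\in\widehat A(\Psi_0)$, then $f\in\widehat A(\Psi)$. If $f$ is a limit of elements of $\mathbb{R}[\Psi]$ in $C^\infty$ or in $C^{k,\alpha}$, then $f_0$ is a limit of elements of $\mathbb{R}[\Psi_0]$ in the same topology.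
\end{lemma}

\begin{proof}
The fiber over $(b_0,0)$ is $\Psi_0^{-1}(b_0)\times\mathbb{R}^{d-1}$, and at a point $a$ of it $T_af$ and $T'_a\Psi$ are the series $T_{a_1}f_0$ and $(T'_{a_1}\Psi_0,0,\dots,0)$ in $y_1$. So the series $q(X_1,\dots,X_{r_0})$ that serves for $f_0$ over $b_0$ serves for $f$. Restriction to the $x_1$-axis is continuous in each topology, sends $f$ to $f_0$, and sends $p\circ\Psi$ to $p(\Psi_0,0,\dots,0)\in\mathbb{R}[\Psi_0]$.
\end{proof}

It therefore suffices to prove Theorem~\ref{thm:counter} for $d=r=1$ and Theorem~\ref{thm:two} for $d=1$, $r=2$.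

\section{A counterexample with one generator}\label{sec:counter}

\subsection{The idea}
We choose $f$ first and put $\psi=\omega\circ f$. Membership in $\widehat A(\psi)$ then costs nothing.

\begin{lemma}\label{lem:hat}
Let $f\in C^\infty(\mathbb{R})$ vanish on $(-\infty,0]$ and be positive on $(0,\infty)$, and let $\psi=\omega\circ f$. Then $G\circ f\in\widehat A(\psi)$ for every $G\in C^\infty(\mathbb{R})$.
\end{lemma}

\begin{proof}
Let $b\in\operatorname{im}\psi\subset[0,1)$. If $b>0$, the fiber lies in $(0,\infty)$, where $G\circ f=(G\circ\omega^{-1})\circ\psi$, and $G\circ\omega^{-1}$ is smooth near $b$; apply (F3). If $b=0$, the fiber is $(-\infty,0]$. There $f$ is flat, so $T_a(G\circ f)=G(0)$, and the constant series $q=G(0)$ works.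
\end{proof}

Every element of $\mathbb{R}[\psi]$ has the form $P\circ f$ with $P=p\circ\omega$, and $P'(0)=p'(0)\omega'(0)=0$, whereas $f=\operatorname{id}\circ f$ and $\operatorname{id}'(0)=1$. The fiber over $0$ cannot see the number $P'(0)$, because $f$ is flat there. We want a function $f$ for which $P'(0)$ is nevertheless a continuous linear functional of $F=P\circ f$. Example~\ref{ex:monotone} shows that this is impossible when $f'>0$ on $(0,\infty)$.

Look at one parabola. If $f(x_0+y)=w+Vy^2$ near $x_0$, then $F(x_0+y)=P(w+Vy^2)$, and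
\begin{equation}\label{eq:parabola}
F'(x_0)=0,\qquad F''(x_0)=2VP'(w),\qquad \frac{F'(x_0+y)}{y}=2VP'(w+Vy^2).
\end{equation}
If $f$ has such minima at points $x_n\to0$, with data $w_n,V_n$, then $F''(x_n)/(2V_n)=P'(w_n)\to P'(0)$. But flatness of $f$ at $0$ forces $V_n\to0$, so the functionals $F''(x_n)/(2V_n)$ are not uniformly bounded, and their limit does not exist for general $F$. The remedy is to write $P'(0)=P'(w_1)-\sum_n\bigl(P'(w_n)-P'(w_{n+1})\bigr)$ and to compute the $n$-th difference inside the single parabola at $x_{n+1}$. If that parabola reaches the height $w_n$ at distance $y_n$ from its vertex (Figure~\ref{fig:parabolas}), then \eqref{eq:parabola} gives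
\[
P'(w_n)-P'(w_{n+1})=\frac1{2V_{n+1}}\Bigl[\frac{F'(x_{n+1}+y_n)-F'(x_{n+1})}{y_n}-F''(x_{n+1})\Bigr].
\]
The bracket compares an average of $F''$ over an interval of length $y_n$ with the value at its endpoint, so it is of size $y_n^\alpha$ for $F\in C^{2,\alpha}$. Since $y_n^2\le w_n/V_{n+1}$, we can make $y_n^\alpha/V_{n+1}$ summable by letting $w_n$ decay much faster than $V_n$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[->] (-0.2,0)--(6,0) node[right]{$x$};
\draw[->] (0,-0.2)--(0,2.5);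
\draw[thick,domain=0.55:2.45,smooth] plot(\x,{0.3+1.1*(\x-1.5)*(\x-1.5)});
\draw[thick,domain=3.4:5.2,smooth] plot(\x,{1+1.5*(\x-4.3)*(\x-4.3)});
\draw[dotted,thick] (2.45,1.29) .. controls (2.75,2) and (3.2,2.8) .. (3.4,2.215);
\draw[dashed] (0,1) node[left]{$w_n$} --(4.3,1);
\draw[dashed] (0,0.3) node[left]{$w_{n+1}$} --(1.5,0.3);
\fill (2.298,1) circle(1.6pt); \fill (4.3,1) circle(1.6pt); \fill (1.5,0.3) circle(1.6pt);
\draw[thin] (1.5,0.3)--(1.5,0) node[below]{$x_{n+1}$};
\draw[thin] (2.298,1)--(2.298,0);
\node[below] at (2.7,0) {$x_{n+1}+y_n$};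
\draw[thin] (4.3,1)--(4.3,0) node[below]{$x_n$};
\end{tikzpicture}
\caption{Two consecutive parabolic arcs in the graph of $f$ (schematic). The minimum value $w_n$ of the arc at $x_n$ is also attained on the next arc, at the point $x_{n+1}+y_n$ very close to its vertex. For $F=P\circ f$ the number $P'(w_n)$ can be read both from $F''(x_n)$ and from $F'(x_{n+1}+y_n)$.}
\label{fig:parabolas}
\end{figure}

\subsection{The construction}
For $n\ge1$ let
\[
x_n=2^{-n},\quad \rho_n=2^{-n-3},\quad V_n=2^{-n^2},\quad w_n=2^{-14n^3},\quad I_n=[x_n-\rho_n,x_n+\rho_n],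
\]
so that $I_n=2^{-n}[\frac78,\frac98]\subset[0,1]$. We need two properties:
\begin{equation}\label{eq:param}
w_n\le V_{n+1}\rho_{n+1}^2,\qquad \sum_{n\ge1}w_n^{\gamma}V_{n+1}^{-\gamma'}<\infty\quad\text{for all }\gamma,\gamma'>0.
\end{equation}
The first holds because $(n+1)^2+2(n+4)=n^2+4n+9\le14n^2\le14n^3$; it says that the parabola over $I_{n+1}$ reaches the height $w_n$. The second holds because $14\gamma n^3-\gamma'(n+1)^2\ge n$ for large $n$.

Let $\beta\in C_c^\infty(\mathbb{R})$ satisfy $0\le\beta\le1$, $\beta=1$ on $[\frac78,\frac98]$, $\operatorname{supp}\beta\subset[\frac34,\frac54]$, and put $\beta_n(x)=\beta(2^nx)$. The supports of the $\beta_n$ are pairwise disjoint, since $\frac12\cdot\frac54<\frac34$. Define $f=0$ on $(-\infty,0]$ and, for $x>0$,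
\[
f(x)=\omega(x)\Bigl(1-\sum_{n\ge1}\beta_n(x)\Bigr)+\sum_{n\ge1}\beta_n(x)\bigl(w_n+V_n(x-x_n)^2\bigr).
\]
For $x>0$ this is a convex combination of two numbers in $(0,1)$, so $0<f<1$ there, and
\begin{equation}\label{eq:fonI}
f(x)=w_n+V_n(x-x_n)^2\qquad\text{for }x\in I_n.
\end{equation}
To see that $f$ is smooth we use (F1). On $\operatorname{supp}\beta_n$ the quadratic $w_n+V_n(x-x_n)^2$ and its derivatives are bounded by $2V_n$, and $|\beta_n^{(i)}|\le C_i2^{ni}$; so the $k$-th derivative of the $n$-th term of the second sum is $O(2^{nk-n^2})$, which tends to $0$. Since $2^n\le\frac54x^{-1}$ on $\operatorname{supp}\beta_n$, the $i$-th derivative of $1-\sum\beta_n$ is $O(x^{-i})$; as $\omega^{(j)}(x)$ is $e^{-1/x}$ times a polynomial in $1/x$, we have $x^{-i}\omega^{(j)}(x)\to0$, and all derivatives of the first term tend to $0$ as well. Put $\psi=\omega\circ f$.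

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
By Lemma~\ref{lem:reduce} we may take $d=r=1$, and $f\in\widehat A(\psi)$ by Lemma~\ref{lem:hat}. Let $y_n=\bigl((w_n-w_{n+1})/V_{n+1}\bigr)^{1/2}$. By \eqref{eq:param}, $0<y_n\le(w_n/V_{n+1})^{1/2}\le\rho_{n+1}$, so $x_{n+1}+y_n\in I_{n+1}$, and $w_{n+1}+V_{n+1}y_n^2=w_n$. Define
\[
\Lambda(F)=\frac{F''(x_1)}{2V_1}-\sum_{n\ge1}D_n(F),\qquad D_n(F)=\frac1{2V_{n+1}}\Bigl[\frac{F'(x_{n+1}+y_n)-F'(x_{n+1})}{y_n}-F''(x_{n+1})\Bigr].
\]
\emph{Continuity.} The bracket equals $y_n^{-1}\int_0^{y_n}\bigl(F''(x_{n+1}+s)-F''(x_{n+1})\bigr)\,ds$, so its absolute value is at most $[F'']_{\alpha,[0,1]}\,y_n^\alpha$. By \eqref{eq:param},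
\[
\sum_n \frac{y_n^\alpha}{V_{n+1}}\le\sum_nw_n^{\alpha/2}V_{n+1}^{-1-\alpha/2}<\infty .
\]
Hence $|\Lambda(F)|\le C_\alpha\|F\|_{C^{2,\alpha}([0,1])}$ for every $\alpha\in(0,1]$. In particular $\Lambda$ is continuous in $C^3$ and in $C^\infty$.

\emph{Value on $P\circ f$.} Let $P\in C^\infty(\mathbb{R})$ and $F=P\circ f$. By \eqref{eq:fonI} and \eqref{eq:parabola}, $F''(x_n)=2V_nP'(w_n)$, $F'(x_{n+1})=0$ and $F'(x_{n+1}+y_n)=2V_{n+1}y_nP'(w_n)$. So $D_n(F)=P'(w_n)-P'(w_{n+1})$, the sum telescopes, and
\[
\Lambda(P\circ f)=\lim_{N\to\infty}P'(w_{N+1})=P'(0).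
\]
With $P=p\circ\omega$ this gives $\Lambda=0$ on $\mathbb{R}[\psi]$, hence on its closure in $C^{2,\alpha}$, in $C^3$ and in $C^\infty$. With $P=\operatorname{id}$ it gives $\Lambda(f)=1$.
\end{proof}

\begin{remark}\label{rem:chain}
Regrouping the $N$-th partial sum of $\Lambda$ gives
\[
\sum_{n=1}^N\Bigl[\frac{F''(x_n)}{2V_n}-\frac{F'(x_{n+1}+y_n)}{2V_{n+1}y_n}\Bigr]+\sum_{n=1}^N\frac{F'(x_{n+1})}{2V_{n+1}y_n}+\frac{F''(x_{N+1})}{2V_{N+1}} .
\]
The terms of the two sums are fiber functionals, over $\omega(w_n)$ and $\omega(w_{n+1})$, and they vanish on $\widehat A(\psi)$. What $\Lambda$ sees on $\widehat A(\psi)$ is the limit of the last term, which belongs to no fiber. For $\alpha=0$ the estimate of $D_n$ leaves the divergent series $\sum V_{n+1}^{-1}$, and by Theorem~\ref{thm:C2} this cannot be repaired.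
\end{remark}

\section{The size of the defect}\label{sec:defect}

Let $f$ and $\psi$ be as in Section~\ref{sec:counter}. The functional $\Lambda$ recovers $P'(0)$ from $P\circ f$. To recover the higher derivatives $P^{(j)}(0)$ we bound the derivatives of $P$ on the range of each parabola by derivatives of $P\circ f$ of twice the order.

\begin{lemma}\label{lem:even}
Let $e$ be smooth on $[0,\rho^2]$ and $E(y)=e(y^2)$ for $|y|\le\rho$. Then $\sup|e^{(j)}|\le2^{-j}\sup|E^{(2j)}|$ for all $j\ge0$.
\end{lemma}

\begin{proof}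
Put $E_j(y)=e^{(j)}(y^2)$. From $E_j'(y)=2yE_{j+1}(y)$ and $E_j'(y)=y\int_0^1E_j''(sy)\,ds$ we get $E_{j+1}(y)=\frac12\int_0^1E_j''(sy)\,ds$, for $y=0$ by continuity. Differentiating $k$ times under the integral gives $\sup|E_{j+1}^{(k)}|\le\frac12\sup|E_j^{(k+2)}|$. Hence $\sup|E_j|\le\frac12\sup|E_{j-1}''|\le\dots\le2^{-j}\sup|E_0^{(2j)}|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:defect}]
Let $d=r=1$ and $G\in C^\infty(\mathbb{R})$. Lemma~\ref{lem:hat} gives $G\circ f\in\widehat A(\psi)$.

Suppose $p_m\circ\psi\to G\circ f$ in $C^\infty(\mathbb{R})$. Put $H_m=p_m\circ\omega-G$ and $E_m=H_m\circ f\to0$. On $I_n$ we have $E_m(x_n+y)=e(y^2)$ with $e(z)=H_m(w_n+V_nz)$, and $e^{(j)}(z)=V_n^jH_m^{(j)}(w_n+V_nz)$. Lemma~\ref{lem:even} yields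
\[
|H_m^{(j)}|\le(2V_n)^{-j}\sup_{[0,1]}|E_m^{(2j)}|\qquad\text{on }[w_n,w_n+V_n\rho_n^2].
\]
By the first part of \eqref{eq:param}, $[w_{n+1},w_n]\subset[w_{n+1},w_{n+1}+V_{n+1}\rho_{n+1}^2]$, so these estimates cover $(0,w_1]$. The constants blow up, but the intervals shrink faster: for $j\ge1$,
\begin{align*}
|H_m^{(j)}(0)|&\le|H_m^{(j)}(w_1)|+\sum_{n\ge1}\int_{w_{n+1}}^{w_n}|H_m^{(j+1)}|\\
&\le\|E_m\|_{C^{2j+2}([0,1])}\Bigl((2V_1)^{-j}+\sum_{n\ge1}w_n(2V_{n+1})^{-j-1}\Bigr).
\end{align*}
The series converges by the second part of \eqref{eq:param}, so $H_m^{(j)}(0)\to0$ as $m\to\infty$. Since $\omega$ is flat at $0$, $(p_m\circ\omega)^{(j)}(0)=0$ and $H_m^{(j)}(0)=-G^{(j)}(0)$ for every $m$. Hence $G^{(j)}(0)=0$.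

Conversely, suppose that $u=G-G(0)$ is flat at $0$, and put $G_\delta=G(0)+u_\delta$ with $u_\delta$ as in Lemma~\ref{lem:cut}. Then $G_\delta\to G$ in $C^\infty(\mathbb{R})$, so $G_\delta\circ f\to G\circ f$ by the chain rule. Let $g_\delta=G_\delta\circ\omega^{-1}$ on $(0,1)$ and $g_\delta=G(0)$ on $(-\infty,0]$. Since $G_\delta=G(0)$ near $0$ and $\omega^{-1}(t)\to0$ as $t\to0^+$, the function $g_\delta$ is constant near $0$, hence smooth on $(-\infty,1)\supset\operatorname{im}\psi$. As $G_\delta\circ f=g_\delta\circ\psi$, Lemma~\ref{lem:comp} gives $G_\delta\circ f\in A(\psi)$, and $G\circ f\in A(\psi)$ because $A(\psi)$ is closed.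

Taking $G(s)=\sum_{j=1}^Jc_js^j$, we see that $\sum c_jf^j\in A(\psi)$ only if all $c_j=0$. So $f,f^2,f^3,\dots\in\widehat A(\psi)$ are linearly independent modulo $A(\psi)$. For general $(d,r)$, Lemma~\ref{lem:reduce} shows that the functions $f(x_1)^j$ lie in $\widehat A(\Psi)$ and are linearly independent modulo $A(\Psi)$.
\end{proof}

\section{Approximation in $C^2$ for one generator}\label{sec:C2}

Let $\psi\in C^\infty(\mathbb{R}^d)$ and $f\in\widehat A(\psi)$. Fix $R>0$ and $\varepsilon>0$, let $K$ be the closed ball of radius $R$ about $0$ and $U$ the open ball of radius $R+1$. Hessians are measured in operator norm. We shall find $g\in C^\infty(\mathbb{R})$ such that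
\begin{equation}\label{eq:goal}
|f-g\circ\psi|,\ |\nabla(f-g\circ\psi)|,\ \|D^2(f-g\circ\psi)\|\ \le\ 9\varepsilon\quad\text{on }K.
\end{equation}
Since $g\circ\psi\in A(\psi)$ by Lemma~\ref{lem:comp} and $R,\varepsilon$ are arbitrary, this proves Theorem~\ref{thm:C2}.

\subsection{Good and bad values}
For $b\in\operatorname{im}\psi$ let $q_b$ be a series as in the definition of $\widehat A(\psi)$. The constant terms define $h\colon\operatorname{im}\psi\to\mathbb{R}$, $h(b)=q_b(0)$, with $f=h\circ\psi$. The linear terms give $\nabla f(x)=q_b'(0)\nabla\psi(x)$ for $\psi(x)=b$; so $\nabla f$ vanishes at every critical point of $\psi$.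

Let $\psi(K)=[m,M]$. If $m=M$, then $f$ is constant on $K$ and a constant $g$ satisfies \eqref{eq:goal}; let $m<M$. The function $h$ is continuous on $[m,M]$: if $t_n\to t$ and $t_n=\psi(z_n)$ with $z_n\in K$, then every subsequence has a further one with $z_n\to z$, $\psi(z)=t$, along which $h(t_n)=f(z_n)\to f(z)=h(t)$. Put
\[
O=\psi\bigl(\{x\in U:\nabla\psi(x)\ne0\}\bigr),\qquad B=[m,M]\setminus O .
\]
If $x\in U$ and $\nu=\nabla\psi(x)\neq0$, then $s\mapsto\psi(x+s\nu)$ has a smooth inverse $s(t)$ near $t=\psi(x)$, and $h(t)=f(x+s(t)\nu)$. Hence $O$ is open and $h$ is smooth on $O$. The set $B$ of bad values is compact, every point of $U\cap\psi^{-1}(B)$ is critical for $\psi$, and every $b\in B$ is attained in $K$; so $B$ is null by (F4).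

On $O$ we would like to take $g=h$. Near $B$ the function $h$ may be very singular, as $\omega^{-1}$ is at $0$, and the substitute comes from the formal condition. For $b\in B$ let $g_b(t)$ be the truncation of $q_b$ at degree $2$, evaluated at $t-b$. Since $T'_x\psi$ has no constant term, $T_x(f-g_b\circ\psi)$ has no terms of degree at most $2$ for $x\in\psi^{-1}(b)$. The set of $x\in\overline U$ at which $f-g_b\circ\psi$, its gradient or its Hessian has norm at least $\varepsilon$ is compact, and its image under $\psi$ is a compact set not containing $b$. So there is a bounded open interval $J_b\ni b$ such that these three quantities are at most $\varepsilon$ on $\overline U\cap\psi^{-1}(J_b)$.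

Choose $\delta_b>0$ with $(b-2\delta_b,b+2\delta_b)\subset J_b$, cover $B$ by finitely many intervals $(b_i-\delta_{b_i},b_i+\delta_{b_i})$, and let $\delta_0$ be the least $\delta_{b_i}$ (any positive number if $B=\emptyset$). An interval of length less than $\delta_0$ that meets $B$ lies in some $J_{b_i}$. The complement of the null set $B\cup\{m,M\}$ is dense, so it contains \emph{cut points}
\[
c_0<m<c_1<\dots<c_{N-1}<M<c_N,\qquad N\ge2,
\]
with all gaps less than $\delta_0$. The intervals $[c_i,c_{i+1}]$ are the \emph{cells}. A cell is \emph{bad} if it meets $B$; then $B$ meets its interior, and the cell lies in some $J_b$.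

Fix a bad cell $[c,c']\subset J=J_b$ and put
\[
F=f-g_b\circ\psi,\qquad H=h-g_b,\qquad\text{so that } F=H\circ\psi .
\]
Then $|F|,|\nabla F|,\|D^2F\|\le\varepsilon$ on $\overline U\cap\psi^{-1}(J)$. The function $H$ is continuous on $[m,M]$, smooth on $O$, and $|H|\le\varepsilon$ on $J\cap([m,M]\cup O)$. Moreover
\begin{equation}\label{eq:grad}
\nabla F=H'(\psi)\nabla\psi\ \text{ on }\psi^{-1}(O),\qquad \nabla F=0\ \text{ at critical points of }\psi .
\end{equation}
Inside the cell $g=g_b$ would do, but $g$ must agree with $h$ at the cut points. The following statement provides the transition.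

\begin{proposition}\label{prop:cell}
There is $\widetilde H\in C^\infty((c,c'))$ such that $\widetilde H=H$ on a right neighborhood of $c$ if $c>m$, $\widetilde H=H$ on a left neighborhood of $c'$ if $c'<M$, and $\widetilde H\circ\psi$, its gradient and its Hessian are bounded by $8\varepsilon$ on $K\cap\psi^{-1}((c,c'))$.
\end{proposition}

\begin{proof}[Proof of \eqref{eq:goal} from Proposition~\ref{prop:cell}]
Let $g=g_b+\widetilde H$ on the interior of each bad cell, and $g=h$ on the rest of $[m,M]$, which lies in $O$. A cut point in $(m,M)$ lies in $O$, and $g=h$ on both sides near it. If the first cell is bad, $g$ is already smooth near $m$; if not, $m\in O$ and we let $g=h$ near $m$; the same applies to $M$. So $g$ is smooth near $[m,M]$, and after multiplication by a cutoff it is smooth on $\mathbb{R}$. Let $x\in K$. If $\psi(x)$ is not interior to a bad cell, then $g=h$ near $\psi(x)$, and $f=g\circ\psi$ near $x$. Otherwise $f-g\circ\psi=F-\widetilde H\circ\psi$ near $x$, and the three quantities are at most $\varepsilon+8\varepsilon$.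
\end{proof}

\subsection{Cutting off the derivative}
We know that $F=H\circ\psi$ is small in $C^2$, but we have no bound on $H'$ or $H''$, and no useful relation between $F$ and the derivatives of $\psi$ beyond \eqref{eq:grad}. Multiplying $H$ by a cutoff $\chi$ produces terms such as $\chi''H\,\nabla\psi\otimes\nabla\psi$ and $\chi'H\,D^2\psi$, which this information does not control. We cut off the derivative instead, setting $\widetilde H'=\chi H'$; then $\nabla(\widetilde H\circ\psi)=\chi(\psi)\nabla F$, and only one new term appears in the Hessian. For $t\in J\cap[m,M]$ let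
\[
u(t)=\max\{|\nabla F(x)|:x\in K,\ \psi(x)=t\}\le\varepsilon .
\]

\begin{lemma}\label{lem:hess}
Let $\chi\in C^\infty([c,c'])$ have support in $O\cap(m,M)$, and suppose $|\chi|\le2$ and $|\chi'|u^2\le2\varepsilon|H'|$ on the support. Let $\widetilde H$ be a primitive of $\chi H'$, the latter extended by $0$ off $\operatorname{supp}\chi$. Then $\widetilde H$ is smooth, and $|\nabla(\widetilde H\circ\psi)|\le2\varepsilon$, $\|D^2(\widetilde H\circ\psi)\|\le4\varepsilon$ on $K\cap\psi^{-1}((c,c'))$.
\end{lemma}

\begin{proof}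
The function $\chi H'$ is smooth on $O\cap[c,c']$ and vanishes off the compact set $\operatorname{supp}\chi\subset O$, so it is smooth on $[c,c']$. Let $x\in K$ and $t=\psi(x)\in(c,c')$. If $t\notin\operatorname{supp}\chi$, then $\widetilde H$ is constant near $t$ and both derivatives vanish at $x$. Otherwise $t\in O$, and by \eqref{eq:grad}, near $x$,
\[
\nabla(\widetilde H\circ\psi)=\chi(\psi)\nabla F,\qquad D^2(\widetilde H\circ\psi)=\chi(\psi)D^2F+\chi'(\psi)\,\nabla F\otimes\nabla\psi .
\]
If $H'(t)=0$, then $\nabla F(x)=0$ and the last term vanishes. If not, $\nabla\psi(x)=\nabla F(x)/H'(t)$, and the last term has norm $|\chi'(t)||\nabla F(x)|^2/|H'(t)|\le|\chi'(t)|u(t)^2/|H'(t)|\le2\varepsilon$.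
\end{proof}

Where $H'\neq0$ we may use $s=H(t)$ as a coordinate, and the condition on $\chi'$ reads $|d\chi/ds|\,u^2\le2\varepsilon$. Consider the model $d=1$, $F(y)=\varepsilon y^2/2$, where $\chi$ has to fall from $1$ to $0$ as $s=F(y)$ decreases to the critical value $0$. Here $F'(y)^2=2\varepsilon s$, so the condition is $s\,|d\chi/ds|\le1$. It is satisfied by $\chi=\Theta(\log(1/s))$ with $|\Theta'|\le1$, and such a cutoff can be placed as close to $s=0$ as we like. The next lemma shows that the inequality $|\nabla F|^2\le C\varepsilon\,|s-s_{\mathrm{end}}|$ is always available.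

Let $\Omega=\{t\in O\cap J:H'(t)\ne0\}$. On a component $(e,e')$ of this bounded open set $H$ is strictly monotone and bounded, so the limits $H(e^+)$ and $H(e'^-)$ exist.

\begin{lemma}\label{lem:key}
Let $C=(e,e')$ be a component of $\Omega$ and $t\in C\cap[m,M]$. If $e'\in J$, then $u(t)^2\le4\varepsilon|H(e'^-)-H(t)|$. If $e\in J$, then $u(t)^2\le4\varepsilon|H(e^+)-H(t)|$.
\end{lemma}

\begin{proof}
Let $u=u(t)>0$ be attained at $x\in K$. We move from $x$ along the gradient line: put $\nu=\nabla F(x)/u$, $\gamma(s)=x+s\nu$, $\varphi=F\circ\gamma$ and $s_0=u/(2\varepsilon)\le\frac12$. Then $\gamma(s)\in U$ for $|s|\le s_0$. Let $(s_-,s_+)\ni0$ be the maximal subinterval of $(-s_0,s_0)$ on which $\psi\circ\gamma\in J$. On it $|\varphi''|\le\varepsilon$, and $\varphi'(0)=u$, so $\varphi'\ge u-\varepsilon s_0=u/2$. In particular $\nabla F(\gamma(s))\ne0$. By \eqref{eq:grad}, $\gamma(s)\in U$ is not critical for $\psi$, so $\psi(\gamma(s))\in O$, and then $H'(\psi(\gamma(s)))\ne0$. Thus $\psi\circ\gamma$ maps $(s_-,s_+)$ into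 $\Omega$, and by connectedness into $C$. From $\varphi'=H'(\psi\circ\gamma)\,(\psi\circ\gamma)'\neq0$ we see that $\psi\circ\gamma$ is strictly monotone there.

Let $e'\in J$, and suppose that $\psi\circ\gamma$ increases. If $s_+<s_0$, then $\psi(\gamma(s_+))\in[t,e']\subset J$, and since $J$ is open this contradicts maximality. So $s_+=s_0$. For $0<s<s_0$ we have $\psi(\gamma(s))\in(t,e')$, and monotonicity of $H$ on $C$ gives $|H(e'^-)-H(t)|\ge|\varphi(s)-\varphi(0)|\ge su/2$. Letting $s\to s_0$ gives the bound $u^2/(4\varepsilon)$. If $\psi\circ\gamma$ decreases, the same argument applies to $s\in(s_-,0)$. For the end $e$ one moves in the direction in which $\psi\circ\gamma$ decreases.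
\end{proof}

The larger ball $U$ in the definition of $O$ gives room for the segment $\gamma$. The hypothesis $r=1$ is essential: once $\psi\circ\gamma$ is monotone it can only move toward an end of $C$.

Call $\chi\in C^\infty([c,c'])$ \emph{admissible} if $0\le\chi\le1$, $\operatorname{supp}\chi\subset O\cap(m,M)$, and $|\chi'|u^2\le\varepsilon|H'|$ on the support.

\begin{lemma}[Logarithmic cutoffs]\label{lem:log}
Let $C=(e,e')$ be a component of $\Omega$ with $e'\in J\cap(m,M]$, and let $t_1\in C$. There is a smooth nonincreasing $\chi\colon C\to[0,1]$ with $\chi=1$ on $(e,t_1]$ and $\chi=0$ near $e'$, and there is a smooth nonzero $\chi\colon C\to[0,1]$ with compact support in $(t_1,e')$, both satisfying $|\chi'|u^2\le\varepsilon|H'|$ on $C\cap[m,M]$. The mirror statement holds at a left end $e\in J\cap[m,M)$.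
\end{lemma}

\begin{proof}
By continuity on $[m,M]$, $H(e'^-)=H(e')$. The function $L=\log\bigl(1/|H-H(e')|\bigr)$ is smooth and strictly increasing on $C$, tends to $+\infty$ at $e'$, and $|L'|=|H'|/|H-H(e')|$. If $\Theta\in C^\infty(\mathbb{R})$ and $|\Theta'|\le\frac14$, then $\chi=\Theta\circ L$ satisfies $|\chi'|u^2\le\frac14|H'|\,u^2/|H-H(e')|\le\varepsilon|H'|$ by Lemma~\ref{lem:key}. Take $\Theta$ nonincreasing, equal to $1$ on $(-\infty,L(t_1)]$ and to $0$ on $[L(t_1)+5,\infty)$; or take a small nonnegative bump $\Theta$ with compact support in $(L(t_1),\infty)$.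
\end{proof}

\subsection{The ends of the cell}
Let $b_L$ and $b_R$ be the least and greatest points of $B\cap(c,c')$. Suppose $c>m$. Then $[c,b_L)\subset[m,M]\setminus B\subset O$. We define a point $\xi_L\in(c,b_L]\setminus\Omega$ and, for each $\delta>0$, an admissible $\chi_L$ with support in $[c,\xi_L)$ such that
\begin{equation}\label{eq:left}
\chi_LH'=H'\text{ near }c,\qquad \Bigl|\int_c^{c'}\chi_LH'-\bigl(H(\xi_L)-H(c)\bigr)\Bigr|\le\delta,\qquad \Bigl|\int_c^t\chi_LH'\Bigr|\le2\varepsilon
\end{equation}
for all $t\in[c,c']$; ``near $c$'' refers to a right neighborhood.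

\emph{Passive case: $H'=0$ on $(c,b_L)$.} Then $H$ is constant on $[c,b_L]$. Take $\xi_L=b_L$ and $\chi_L=0$; \eqref{eq:left} holds even with $\delta=0$.

\emph{Active case: $H'(\tau)\ne0$ for some $\tau\in(c,b_L)$.} Let $(e,e')$ be the component of $\Omega$ containing $\tau$. Since $b_L\notin O$, we have $\tau<e'\le b_L$, so $e'\in J\cap(m,M]$. Put $\xi_L=e'$. Choose $t_1\in(\tau,e')$ with $|H(e')-H(t_1)|\le\delta$. Let $\chi_L$ be $1$ on $[c,t_1]$, the nonincreasing cutoff of Lemma~\ref{lem:log} on $(t_1,e')$, and $0$ on $[e',c']$. It is admissible. The difference in the middle of \eqref{eq:left} is $-\int_{t_1}^{e'}(1-\chi_L)H'$, of absolute value at most $|H(e')-H(t_1)|$ because $H'$ has one sign on $(t_1,e')$. Finally $\int_c^t\chi_LH'=\chi_L(t)H(t)-H(c)-\int_c^t\chi_L'H$ has absolute value at most $\varepsilon\chi_L(t)+\varepsilon+\varepsilon(1-\chi_L(t))=2\varepsilon$, since $\chi_L$ is monotone.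

If $c'<M$, the mirror construction gives $\xi_R\in[b_R,c')\setminus\Omega$ and an admissible $\chi_R$ with support in $(\xi_R,c']$, with $\chi_RH'=H'$ near $c'$, with $\int_c^{c'}\chi_RH'$ within $\delta$ of $H(c')-H(\xi_R)$, and with $|\int_t^{c'}\chi_RH'|\le2\varepsilon$. The points $\xi_L,\xi_R$ do not depend on $\delta$, and $\xi_L\le b_L\le b_R\le\xi_R$ when both are defined.

For the first cell, $c<m$ and $c'<M$, and $\widetilde H(t)=H(c')-\int_t^{c'}\chi_RH'$ with any $\delta$ satisfies Proposition~\ref{prop:cell}: it equals $H$ near $c'$, $|\widetilde H|\le3\varepsilon$, and Lemma~\ref{lem:hess} bounds the derivatives. For the last cell take $\widetilde H(t)=H(c)+\int_c^t\chi_LH'$.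

\subsection{Matching the increment}
Let now $m<c<c'<M$. The price for cutting off the derivative is that a primitive of $\chi H'$ that equals $H$ near $c$ equals $H$ near $c'$ only if the integrals agree. We look for $\chi=\chi_L+\chi_R+\lambda\chi_0$, with $\chi_0$ admissible and supported in $(c,c')$, such that
\begin{equation}\label{eq:match}
\int_c^{c'}\chi H'=H(c')-H(c),
\end{equation}
and put $\widetilde H(t)=H(c)+\int_c^t\chi H'=H(c')-\int_t^{c'}\chi H'$. Let
\[
\Delta=H(\xi_R)-H(\xi_L),\qquad T=H(c')-H(c)-\int_c^{c'}(\chi_L+\chi_R)H',\qquad\kappa=\int_c^{c'}\chi_0H'.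
\]
Then $|T-\Delta|\le2\delta$, $|\Delta|\le2\varepsilon$, and \eqref{eq:match} means $\lambda\kappa=T$. The increment $\Delta$ has to be collected between $\xi_L$ and $\xi_R$ while avoiding $B$. A continuous function such as the Cantor function gains its whole increment on a null set; Sard's theorem applied to $F$ excludes this for $H$.

\emph{Case $\Delta\ne0$.} Let $\Delta>0$; for $\Delta<0$ replace $F,H$ by $-F,-H$, which changes neither $u$ nor $\Omega$ nor admissibility. Each point of $B$ is $\psi(x)$ for a critical point $x\in K$ of $\psi$, which by \eqref{eq:grad} is critical for $F$; so $H(B)$ consists of critical values of $F$ and is null by (F4). The set $H(\{t\in O:H'(t)=0\})$ is null by (F4) in dimension one. Let $s\in(H(\xi_L),H(\xi_R))$ lie in neither set, and let $t_0=\sup\{t\in[\xi_L,\xi_R]:H(t)\le s\}$. By continuity $H(t_0)\le s$, so $t_0<\xi_R$; and $H>s$ on $(t_0,\xi_R]$, so $H(t_0)=s$ and $t_0>\xi_L$. By the choice of $s$, $t_0\in O$ and $H'(t_0)\ne0$, and the right difference quotients are positive, so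 $H'(t_0)>0$. The component of $\Omega$ containing $t_0$ contains neither $\xi_L$ nor $\xi_R$, so it lies in $(\xi_L,\xi_R)$. Thus, if $(e_j,e'_j)$ are the countably many components of $\Omega$ in $(\xi_L,\xi_R)$ on which $H'>0$, the intervals $(H(e_j),H(e'_j))$ cover almost all of $(H(\xi_L),H(\xi_R))$, and $\sum_j(H(e'_j)-H(e_j))\ge\Delta$.

Select finitely many $j$ with sum at least $\frac34\Delta$, and points $e_j<t_j<t'_j<e'_j$ with $\sum(H(t_j')-H(t_j))\ge\frac23\Delta$. Let $\chi_0$ be $1$ on each $[t_j,t'_j]$, given by the monotone cutoffs of Lemma~\ref{lem:log} on $(e_j,t_j)$ and $(t'_j,e'_j)$, and $0$ elsewhere. It is admissible, $\chi_0H'\ge0$, and $\kappa\ge\frac23\Delta$. Take $\delta=\Delta/8$. Then $\frac34\Delta\le T\le\frac54\Delta$, and $\lambda=T/\kappa\in(0,2)$. The supports of $\chi_L,\chi_0,\chi_R$ are disjoint, so $|\chi|\le2$ and $|\chi'|u^2\le2\varepsilon|H'|$.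

\emph{Case $\Delta=0$.} If both ends are passive, then $T=\Delta=0$; take $\lambda=0$. Otherwise one end, say the left, is active, and only the small error $T$ has to be absorbed. With $\tau$ and $(e,e')$ as above, first fix a bump $\chi_0$ from Lemma~\ref{lem:log} with compact support in $(\tau,e')$. It is admissible, $\chi_0H'$ has one sign, and $\kappa\ne0$. Then choose $\chi_L,\chi_R$ with $2\delta\le\min(|\kappa|,\varepsilon)$, so that $|T|\le\varepsilon$ and $\lambda=T/\kappa\in[-1,1]$. Since $\chi_L$ and $\chi_R$ have disjoint supports, $|\chi|\le2$ and $|\chi'|u^2\le2\varepsilon|H'|$.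

In both cases \eqref{eq:match} holds, $\chi H'=H'$ near $c$ and near $c'$, so $\widetilde H=H$ there, and Lemma~\ref{lem:hess} bounds the derivatives of $\widetilde H\circ\psi$. Since $\lambda\chi_0H'$ has one sign and total integral $T$ with $|T|\le\frac52\varepsilon$, we get $|\widetilde H(t)|\le\varepsilon+2\varepsilon+\frac52\varepsilon$ for $t\le\xi_R$, where $\chi_R$ does not contribute. For $t\ge\xi_R$, where $\chi_L=0$, the second formula for $\widetilde H$ gives the same bound. So $|\widetilde H|\le8\varepsilon$. This proves Proposition~\ref{prop:cell}, and with it Theorem~\ref{thm:C2}. \qed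

\begin{remark}
The model shows why the method stops at order two. If $F(y)=Vy^2$ and $\widetilde F'=\chi(F)F'$ with $\chi(s)=0$ near $s=0$ and $\chi(s)=1$ for $s\ge w$, then $\widetilde F''$ is bounded by $2V\sup|\chi+2s\chi'|$, but it passes from $0$ to $2V$ within distance $(w/V)^{1/2}$, so $[\widetilde F'']_\alpha\ge2V^{1+\alpha/2}w^{-\alpha/2}$. With $V=V_{n+1}$ and $w=w_n$ from Section~\ref{sec:counter} the upper bound tends to $0$, while the lower bound tends to $\infty$ by \eqref{eq:param}.
\end{remark}

\section{Two generators}\label{sec:two}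

\subsection{The idea}
We now build a chain that uses first derivatives only. The number handed on is the ratio $F'/f'$. Let $S_n=[x_n,z_n]$ be very short intervals, moving toward $0$, on which $f'=V_n$. Across $S_n$ the ratio changes by $(F'(z_n)-F'(x_n))/V_n$, which is at most $[F']_\alpha|S_n|^\alpha/V_n$. To pass from $x_n$ to the next interval we arrange $\Psi(x_n)=\Psi(z_{n+1})$ with $\Psi'(x_n)/V_n=\Psi'(z_{n+1})/V_{n+1}$; then $F'(x_n)/V_n=F'(z_{n+1})/V_{n+1}$ for all $F\in\mathbb{R}[\Psi]$. Finally we take $\psi_1'=\theta f'$ with a weight $\theta\to0$, so that the ratio tends to $0$ along the chain for $F\in\mathbb{R}[\Psi]$, while it is identically $1$ for $f$.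

The obstacle is that $\psi_1$ is increasing at $x_n$, so just to the left of $x_n$ it dips below the value $\psi_1(x_n)$ and takes values that are taken again further down the chain, where $\theta$ is different. (The parabolas of Section~\ref{sec:counter} avoid the dip by making the jump at a minimum, at the cost of one derivative.) The second generator lifts the part of the curve $\Psi$ between $z_{n+1}$ and $x_n$ off the horizontal axis and above all later parts; see Figure~\ref{fig:loops}.

\begin{figure}[ht]
\centering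
\begin{tikzpicture}[scale=1.05]
\draw[->] (-2.8,0)--(7,0) node[right]{$\psi_1$};
\draw[->] (0,-0.2)--(0,3.1) node[above]{$\psi_2$};
\draw[very thick] (0.7,0)--(6.2,0);
\draw[thick] (4,0) .. controls (5.2,0) and (5.2,2.6) .. (3,2.6) .. controls (0,2.6) and (-2.2,2.6) .. (-2.2,1.9) .. controls (-2.2,1.2) and (1.5,1.3) .. (2.8,0.6) .. controls (3.3,0.33) and (3.5,0) .. (4,0);
\draw[thick] (1.8,0) .. controls (2.3,0) and (2.3,0.6) .. (1.5,0.65) .. controls (0.3,0.75) and (-1,0.8) .. (-1,0.55) .. controls (-1,0.3) and (0.7,0.35) .. (1.2,0.15) .. controls (1.4,0.05) and (1.6,0) .. (1.8,0);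
\fill (6.2,0) circle(1.6pt) node[below]{$t_n$};
\fill (4,0) circle(1.6pt) node[below]{$t_{n+1}$};
\fill (1.8,0) circle(1.6pt) node[below]{$t_{n+2}$};
\node at (5.5,1.6) {$\Psi(L_n)$};
\node at (-1.8,0.5) {$\Psi(L_{n+1})$};
\node[below] at (5.15,0) {$\Psi(S_n)$};
\end{tikzpicture}
\caption{The curve $\Psi=(\psi_1,\psi_2)$ (schematic). The short intervals $S_n$ are mapped onto consecutive segments $[t_{n+1},t_n]$ of the horizontal axis. The gap $L_n$ between $S_{n+1}$ and $S_n$ is mapped onto a loop in the upper half-plane, tangent to the axis at its base point $(t_{n+1},0)$, which passes above all later loops.}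
\label{fig:loops}
\end{figure}

\subsection{The construction}
For $n\ge1$ let
\[
V_n=2^{-n^2},\quad \ell_n=2^{-3n^3},\quad\theta_n=2^{-4n^4},\quad x_n=2^{-n},\quad z_n=x_n+\ell_n,
\]
and $S_n=[x_n,z_n]$, $L_n=(z_{n+1},x_n)$, $L_0=(z_1,\infty)$. Since $\ell_n\le2^{-n-2}$, we have $x_{n+1}<z_{n+1}<x_n$, and $(0,\infty)$ is the disjoint union of the steps $S_n$ ($n\ge1$) and the gaps $L_n$ ($n\ge0$).

\emph{The function $f$.} Let $\lambda\in C^\infty([0,\infty))$ satisfy $|\lambda|\le2$, $\lambda=1$ on $[0,\frac1{32}]$, $\lambda=0$ on $[\frac18,\infty)$ and $\int_0^\infty\lambda=0$. (Take a function with values in $[0,1]$ that is $1$ on $[0,\frac2{64}]$ and $0$ on $[\frac3{64},\infty)$, and subtract a multiple, at most $1$, of a bump with values in $[0,1]$, support in $(\frac3{64},\frac8{64})$ and integral at least $\frac3{64}$.) The sets $N_n=\{x:\operatorname{dist}(x,S_n)\le2^{-n-3}\}\subset2^{-n}[\frac78,\frac{11}8]$ are pairwise disjoint, because $\frac{11}8<2\cdot\frac78$. Let $v(x)=V_n\lambda(2^n\operatorname{dist}(x,S_n))$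 on $N_n$ and $v=0$ elsewhere. It equals $V_n$ on a neighborhood of $S_n$, and the distance is affine on either side of $S_n$, so $v$ is smooth on $(0,\infty)$ with $v^{(k)}=O(2^{nk}V_n)$ on $N_n$. By (F1), $v\in C^\infty(\mathbb{R})$. Put $f(x)=\int_0^xv$. Then $f=0$ on $(-\infty,0]$, $f'=V_n$ on $S_n$, and for $n\ge1$
\[
\int_{L_n}f'=\bigl(V_{n+1}2^{-n-1}+V_n2^{-n}\bigr)\int_0^{1/8}\lambda=0,\qquad \int_{L_n}|f'|\le2V_n|L_n|\le V_n .
\]

\emph{The weight $\theta$.} Let $\phi\in C^\infty(\mathbb{R})$ be nondecreasing, $0$ on $(-\infty,\frac13]$ and $1$ on $[\frac23,\infty)$. Put $\theta=0$ on $(-\infty,0]$, $\theta=\theta_{n+1}$ on $L_n$ ($n\ge0$), and $\theta(x)=\theta_{n+1}+(\theta_n-\theta_{n+1})\phi((x-x_n)/\ell_n)$ on $S_n$. Then $\theta>0$ on $(0,\infty)$, $\theta=\theta_{n+1}$ on an open interval $W_n\supset\overline{L_n}$, and $\theta=\theta_n$ on the right third of $S_n$. On $S_n$ the $k$-th derivative is $O(\theta_n\ell_n^{-k})=O(2^{-4n^4+3kn^3})\to0$, so $\theta\in C^\infty(\mathbb{R})$ by (F1).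

\emph{The first generator.} Let $\psi_1(x)=\int_0^x\theta f'$ and $t_n=\psi_1(z_n)$. On $W_n$ we have $\psi_1'=\theta_{n+1}f'$, hence
\begin{equation}\label{eq:affine}
f=f(z_{n+1})+\theta_{n+1}^{-1}(\psi_1-t_{n+1})\qquad\text{on }W_n\quad(n\ge0).
\end{equation}
For $n\ge1$, $\psi_1(x_n)=t_{n+1}+\theta_{n+1}\int_{L_n}f'=t_{n+1}$. On $S_n$, $\psi_1'=\theta V_n>0$, so $\psi_1$ maps $S_n$ increasingly onto $[t_{n+1},t_n]$. The $t_n$ decrease strictly to $\psi_1(0)=0$, so $t_n>0$. The loops do not reach far to the right: for $m\ge1$ we have $t_m-t_{m+1}\ge\frac13\theta_mV_m\ell_m$, while $|\psi_1-t_{m+1}|\le\theta_{m+1}V_m$ on $L_m$, and $3\theta_{m+1}<\theta_m\ell_m$ because $4(m+1)^4-4m^4>3m^3+2$. Hence $s_m:=\sup_{L_m}\psi_1<t_m$, and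
\[
\sigma_n:=\sup_{m>n}s_m\le\max(s_{n+1},t_{n+2})<t_{n+1}\qquad(n\ge0).
\]

\emph{The second generator.} Let $\eta_n(x)=\omega\bigl((x-z_{n+1})(x_n-x)\bigr)$ for $n\ge1$ and $\eta_0(x)=\omega(x-z_1)$. These are smooth, $0<\eta_n\le1$ on $L_n$, and $\eta_n=0$ off $L_n$. We put $\psi_2=\sum_{n\ge0}c_n\eta_n$ with constants $c_n>0$ chosen inductively, $c_0=1$. The $n$-th loop can meet a later one only over the set $Q_n=\{x\in\overline{L_n}:\psi_1(x)\le\sigma_n\}$. This set is closed and contains no endpoint of $L_n$, since there $\psi_1=t_{n+1}>\sigma_n$. So $\mu_n=\inf_{Q_n}c_n\eta_n>0$ (with $\inf\emptyset=\infty$): for $n\ge1$ because $Q_n$ is a compact subset of $L_n$, for $n=0$ because $Q_0$ stays away from $z_1$ and $\eta_0$ is increasing on $L_0$. For $n\ge1$ choose $c_n<\min(\mu_0,\dots,\mu_{n-1})$ so small that $c_n|\eta_n^{(k)}|\le2^{-n}$ for $k\le n$. By (F1), $\psi_2\in C^\infty(\mathbb{R})$. It is positive on $\bigcup L_n$ and vanishes on $(-\infty,0]\cup\bigcup S_n$. Put $\Psi=(\psi_1,\psi_2)$.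

\begin{lemma}\label{lem:loops}
If $n\ne m$, then $\Psi(L_n)\cap\Psi(L_m)=\emptyset$.
\end{lemma}

\begin{proof}
Let $n<m$, $x\in L_n$, $x'\in L_m$ and $\psi_1(x)=\psi_1(x')$. Then $\psi_1(x)\le s_m\le\sigma_n$, so $x\in Q_n$ and $\psi_2(x)\ge\mu_n>c_m\ge\psi_2(x')$.
\end{proof}

A single loop may cross itself; this does no harm, because \eqref{eq:affine} holds along the whole loop.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
By Lemma~\ref{lem:reduce} it suffices to treat the pair $\Psi,f$ above.

\emph{$f\in\widehat A(\Psi)$.} Let $b=(\tau,\upsilon)\in\operatorname{im}\Psi$. If $\upsilon>0$, the fiber lies in $\bigcup L_n$, and by Lemma~\ref{lem:loops} in a single $L_n$. By \eqref{eq:affine}, $q=f(z_{n+1})+\theta_{n+1}^{-1}(\tau-t_{n+1}+X_1)$ works at all its points. If $\upsilon=0$, the fiber lies in $(-\infty,0]\cup\bigcup S_n$, where $\psi_1$ takes the value $0$ on $(-\infty,0]$ and the values $[t_{n+1},t_n]$ on $S_n$. There are three cases.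
\begin{itemize}
\item $\tau=0$. The fiber is $(-\infty,0]$, where $f$ is flat; take $q=0$.
\item $t_{n+1}<\tau<t_n$. The fiber is one point $x\in S_n$, and $\psi_1'(x)\ne0$, so the series $T'_x\psi_1$ has a compositional inverse. Take $q=T_xf\circ(T'_x\psi_1)^{-1}(X_1)$.
\item $\tau=t_{n+1}$, $n\ge0$. The fiber is $\{z_{n+1},x_n\}$ for $n\ge1$ and $\{z_1\}$ for $n=0$; it lies in $W_n$. By \eqref{eq:affine}, $q=f(z_{n+1})+\theta_{n+1}^{-1}X_1$ works.
\end{itemize}

\emph{The functional.} Let
\[
\Lambda(F)=\frac{F'(z_1)}{V_1}-\sum_{n\ge1}\frac{F'(z_n)-F'(x_n)}{V_n}.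
\]
The $n$-th term is at most $[F']_{\alpha,[0,1]}\,\ell_n^\alpha/V_n$ in absolute value, and $\sum2^{-3\alpha n^3+n^2}<\infty$. So $\Lambda$ is continuous for the norm of $C^{1,\alpha}([0,1])$, for every $\alpha\in(0,1]$, and hence in $C^2$. Let $F=p\circ\Psi$ with $p$ a polynomial. We have $\psi_2'=0$ at all $x_n,z_n$, further $\psi_1'(x_n)=\theta_{n+1}V_n$, $\psi_1'(z_{n+1})=\theta_{n+1}V_{n+1}$, and $\Psi(x_n)=(t_{n+1},0)=\Psi(z_{n+1})$. Therefore
\[
\frac{F'(x_n)}{V_n}=\theta_{n+1}\,\partial_1p(t_{n+1},0)=\frac{F'(z_{n+1})}{V_{n+1}} .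
\]
The $N$-th partial sum of $\Lambda(F)$ telescopes to $F'(z_{N+1})/V_{N+1}=\theta_{N+1}\partial_1p(t_{N+1},0)$, which tends to $0$. Thus $\Lambda=0$ on $\mathbb{R}[\Psi]$ and on its closure in $C^{1,\alpha}$. On the other hand $f'(z_n)=f'(x_n)=V_n$, so $\Lambda(f)=1$.
\end{proof}

\begin{remark}
The second generator cannot be dropped: $f\notin\widehat A(\psi_1)$, in accordance with Theorem~\ref{thm:C2}. Indeed, on $[x_n-2^{-n-5},x_n]$ we have $f'=V_n$ and $\psi_1'=\theta_{n+1}V_n$, so $\psi_1$ falls by $\theta_{n+1}V_n2^{-n-5}$ to the left of $x_n$. This exceeds $t_{n+1}\le\sum_{m>n}\theta_mV_m\ell_m\le2\theta_{n+1}V_{n+1}\ell_{n+1}$. So $\psi_1$ has a zero in each of these intervals, and a series $q$ over $b=0$ would need the linear coefficient $\theta_{n+1}^{-1}$ for every $n\ge1$ at once.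
\end{remark}

\begin{thebibliography}{9}
\bibitem{asf} \emph{Algebras of smooth functions}, \texttt{http://archive.maths.nuim.ie/staff/aof/preprint/asf.pdf}.
\end{thebibliography}
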